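\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\title{Random walk on the clusters of the planar Poisson Boolean model is recurrent}

\begin{abstract}
In the planar Poisson Boolean model, points of a homogeneous Poisson process carry i.i.d.\ radii, and two points are joined when their discs meet. We prove that simple random walk on every connected component is almost surely recurrent as soon as the radius has a finite second moment, which is exactly the condition for the graph to be locally finite. In particular, heavy-tailed radii never make the walk on the infinite cluster transient, in contrast with long-range percolation with the same connection exponents. The proof uses test functions that are constant on every large disc. They are obtained by composing a radial cutoff with collapsing maps, one for each scale, and the distortion of the composition is controlled by a renormalization argument.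
\end{abstract}

\section{The question and the answer}

Let $M=\{m_1,m_2,\dots\}$ be the points of a Poisson process on $\mathbf R^2$ with intensity $\eta\in(0,\infty)$, and let $r_1,r_2,\dots$ be i.i.d.\ random variables with values in $[0,\infty)$, independent of $M$. We write $r$ for a generic radius. The \emph{Poisson Boolean model} is the random graph $\Gamma$ with vertex set $M$ in which $m_i$ and $m_j$, $i\neq j$, are joined by an edge when
\[
r_i+r_j\ \ge\ |m_i-m_j| ,
\]
that is, when the closed discs of radii $r_i,r_j$ around $m_i,m_j$ intersect. An infinite connected component of $\Gamma$ is called an $\infty$-cluster; almost surely there is at most one. The graph is locally finite when $\mathbf E[r^2]<\infty$, and then simple random walk on a component is defined: from a vertex it moves to a uniformly chosen neighbor (at an isolated vertex it stays put). The walk is recurrent if it returns to its starting point with probability one, and transient otherwise. Which of the two holds on the $\infty$-cluster?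

It is known that the walk is almost surely recurrent if an $\infty$-cluster exists almost surely and $\mathbf E[r^{4+\varepsilon}]<\infty$ for some $\varepsilon>0$. Whether transience is possible when $\mathbf E[r^2]<\infty$ but $\mathbf E[r^{4+\varepsilon}]=\infty$ for every $\varepsilon>0$ was posed as a problem in \cite{source}.

There is a reason to suspect transience. In long-range percolation on $\mathbf Z^2$, each pair $x\ne y$ is joined, independently of all other pairs, with probability $p(x,y)\sim|x-y|^{-s}$. There the walk on the infinite cluster is transient for $2<s<4$ and recurrent for $s\ge4$. In the Boolean model two points at distance $\ell$ are joined with probability $\mathbf P(r+r'\ge\ell)$, where $r'$ is an independent copy of $r$, and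
\[
\mathbf P(r\ge \ell)\le\mathbf P(r+r'\ge\ell)\le 2\,\mathbf P(r\ge\ell/2).
\]
So if $\mathbf P(r>t)\sim t^{-s}$, then up to constant factors the connection probabilities decay with the same exponent $s$. The condition $\mathbf E[r^2]<\infty$ reads $s>2$, and $\mathbf E[r^{4+\varepsilon}]=\infty$ for all $\varepsilon>0$ reads $s\le4$. If only the connection probabilities mattered, one would expect transience for $2<s<4$.

But the edges of the Boolean model are far from independent. A long edge needs a large disc, and a large disc produces all its long edges at once, bundled around one vertex. This dependence decides the question.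

\begin{theorem}\label{thm:A}
Let $\eta\in(0,\infty)$ and $\mathbf E[r^2]<\infty$. Almost surely, simple random walk on every connected component of $\Gamma$ is recurrent. In particular, whenever an $\infty$-cluster exists, the walk on it is almost surely recurrent; this includes every case with $\mathbf E[r^2]<\infty$ and $\mathbf E[r^{4+\varepsilon}]=\infty$ for all $\varepsilon>0$.
\end{theorem}

The same construction gives more. Below, the walk on a network moves along each edge with probability proportional to its conductance, and the network is called recurrent if this walk is recurrent. We write $R_{\rm eff}(o\leftrightarrow\{x:|x|\ge R\})$ for the effective resistance, with unit conductances, from $o$ to the vertices of its component at distance at least $R$ from the origin (recalled in Section~\ref{sec:idea}).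

\begin{theorem}\label{thm:B}
Let $\eta\in(0,\infty)$.
\begin{enumerate}
\item[(1)] \emph{(Range.)} If $\mathbf E[r^2]=\infty$, then almost surely every vertex has infinite degree, so the walk is undefined. If $\mathbf E[r^2]<\infty$, then $\Gamma$ is almost surely locally finite. Hence simple random walk is recurrent whenever it is defined.
\item[(2)] \emph{(Weights.)} Let $\mathbf E[r^2]<\infty$ and let $\psi:[0,\infty)\to(0,\infty)$ be nondecreasing, growing arbitrarily fast. Almost surely, for all choices of conductances with $0<c(\langle m_i,m_j\rangle)\le\psi(\max(r_i,r_j))$, every component is a recurrent network.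
\item[(3)] \emph{(Rate.)} Let $\mathbf E[r^2]<\infty$ and suppose that an $\infty$-cluster exists almost surely. There is a deterministic $c>0$ such that almost surely, for every vertex $o$ of the $\infty$-cluster,
\[
\liminf_{R\to\infty}\frac{R_{\rm eff}(o\leftrightarrow\{x:|x|\ge R\})}{\log R}\ \ge\ c .
\]
\end{enumerate}
\end{theorem}

Part (2) shows how little the long edges matter: they may be given enormous conductances, growing as fast as one likes with the radius, without destroying recurrence.

\section{The idea, on one large disc}\label{sec:idea}

\paragraph{Energy and recurrence.}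
For a function $F$ on the vertices of a network with conductances $c(e)>0$, let $\mathcal E(F)=\sum_e c(e)(F(x)-F(y))^2$, the sum running over edges $e=\langle x,y\rangle$. Let $o$ be a vertex of an infinite, connected, locally finite network, let $A\ni o$ be a finite set of vertices, and put $c(o)=\sum_{e\ni o}c(e)$. \emph{Dirichlet's principle} says that
\begin{multline}\label{eq:dirichlet}
\min\{\mathcal E(F): F(o)=1,\ F=0\text{ off }A\}=C_{\rm eff}(o\leftrightarrow A^c)\\
=c(o)\,\mathbf P_o(\text{the walk leaves }A\text{ before returning to }o).
\end{multline}
The effective resistance is $R_{\rm eff}=1/C_{\rm eff}$. Since the walk almost surely leaves the finite set $A$, the last probability is at least $\mathbf P_o(\text{no return to }o)$. So if $\mathcal E(F)$ can be made arbitrarily small over finitely supported $F$ with $F(o)=1$, then the network is recurrent. Except in the proof of Theorem~\ref{thm:B}(2), all conductances are $1$.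

\paragraph{Radial cutoffs see the fourth moment.}
The rest of this section, up to the probabilistic facts at its end, is motivation. Let $g_L(y)=\min(1,\max(0,2-|y|/(2L)))$. This function is $\frac1{2L}$-Lipschitz, equals $1$ for $|y|\le2L$ and $0$ for $|y|\ge4L$. An edge $\langle x,y\rangle$ contributes at most $|x-y|^2/(4L^2)$ to $\mathcal E(g_L)$. If all radii are bounded, there are on average of order $L^2$ edges in the region where $g_L$ varies, each contributing $O(L^{-2})$, and the expected energy is bounded uniformly in $L$. Averaging $g_{L}$ over $N$ widely separated values of $L$ then divides the energy by $N$, because no edge sees two of the cutoffs vary; so the walk is recurrent. A vertex of large radius $\rho\ll L$ spoils this bound: it has at least about $\eta\pi \rho^2$ edges, of length up to $\rho$ and more, which together may cost about $\rho^4/L^2$. As there are of order $L^2$ vertices, this estimate of the energy per scale is of order $\mathbf E[r^4]$ (with $r$ truncated at $L$), and the simple argument needs roughly four moments.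

\paragraph{Collapsing one disc.}
Suppose that exactly one point $(m,r)$ has a large radius and that all other radii are at most $R_0<r$. Let $\rho=2r$ and let
\[
\varphi(y)=m+\theta(|y-m|)\,(y-m),\qquad \theta(t)=\min(1,\max(0,t/\rho-1)).
\]
Then $\varphi$ equals $m$ on the disc $B(m,\rho)$ and is the identity off $B(m,2\rho)$. It is $3$-Lipschitz: if $|y'-m|\le2\rho$, then
\[
|\varphi(y)-\varphi(y')|\le\theta(|y-m|)\,|y-y'|+\bigl|\theta(|y-m|)-\theta(|y'-m|)\bigr|\,|y'-m|\le|y-y'|+\tfrac1\rho|y-y'|\cdot2\rho,
\]
and if both points lie outside $B(m,2\rho)$ nothing moves. Consider $f=g_L\circ\varphi$ with $L\gg\rho$. Every neighbor of $m$ lies within $r+R_0\le\rho$ of $m$, so \emph{edges at $m$ cost nothing}. This is why we use the disc of radius $2r$ rather than $r$. The other edges have length at most $2R_0$. Those with an endpoint in $B(m,2\rho)$ may cost up to $9$ times the earlier bound, and the remaining ones satisfy the earlier bound. The number of affected edges is of the order of the area $\rho^2$, so the disc now costs of order $\rho^2/L^2$ instead of $\rho^4/L^2$. Summing over $L^2$ vertices we meet $\mathbf E[r^2]$, the quantity assumed to be finite.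

\paragraph{Many discs.}
Four difficulties remain, and the general proof is organized around them.
\begin{itemize}
\item \emph{Discs of different sizes interfere}: the collar in which a large disc is collapsed contains smaller discs, on which $f$ must be constant too. We collapse the small ones first and use $g_L\circ\Phi_{n-1}\circ\cdots\circ\Phi_1$, where $\Phi_j$ works at scale $j$. What $\Phi_1$ has made constant stays constant under everything applied later.
\item \emph{Discs of comparable size may crowd}, leaving no room for a collar. Crowds no larger than the scale are lumped together. Larger ones are passed on to the next scale, where they count as one bad region. As such a crowd requires two independent rare events, its probability is quadratically small.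
\item \emph{Lipschitz constants multiply} when a point sits in collars at many scales. These events are rare and, being determined by disjoint annuli, independent over the scales; the expected product stays bounded.
\item \emph{Discs of the size of $L$ itself} cannot be collapsed. By Borel--Cantelli, they interfere at only finitely many of the scales used.
\end{itemize}

\paragraph{Probabilistic facts.}
We use the following. Points of the marked process whose marks lie in disjoint sets form independent Poisson processes. The \emph{Mecke formula} for a Poisson process $\xi$ with intensity measure $\mu$ states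
\[
\mathbf E\sum_{x\in\xi}h(x,\xi\setminus\{x\})=\int\mathbf E[h(x,\xi)]\,\mu(dx),\qquad
\mathbf E\!\!\sum_{x\ne y\in\xi}\!h(x,y)=\iint h(x,y)\,\mu(dx)\mu(dy)
\]
for measurable $h\ge0$, where the second sum is over ordered pairs. Finally, \emph{Kolmogorov's law of large numbers}: if $Y_1,Y_2,\dots$ are independent and $\sup_n\mathbf E[Y_n^2]<\infty$, then $\frac1N\sum_{n\le N}(Y_n-\mathbf E Y_n)\to0$ almost surely.

\section{Bad boxes}\label{sec:bad}

From now on $\mathbf E[r^2]<\infty$, except in the proof of Theorem~\ref{thm:B}(1). We write $\mathbf E[r^2;A]=\mathbf E[r^2\mathbf 1_A]$, $B(x,s)$ for the closed disc, and $\operatorname{dist}$ for the infimum of Euclidean distances. Let $K=529\cdot10^4$. Because $\mathbf E[r^2]<\infty$, we can fix $R_0>0$ with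
\begin{equation}\label{eq:eps}
\varepsilon:=36\cdot10^4\,\eta\,\mathbf E[r^2;\,r>R_0]\ \le\ \frac1{4K},
\end{equation}
and we set
\[
L_0=2R_0,\qquad L_k=100^kL_0 .
\]
A point $(m,r)$ of the marked process is \emph{small} if $r\le R_0$ and \emph{big} if $r>R_0$; small and big points form independent Poisson processes. A big point has \emph{level} $k\ge1$ if $L_{k-1}<2r\le L_k$. Every big point has exactly one level, since $2r>2R_0=L_0$. A $k$-\emph{box} is a square $v+[0,L_k)^2$ with $v\in L_k\mathbf Z^2$. The $k$-boxes partition the plane, and each lies in a unique $(k+1)$-box.

The $k$-boxes called bad below are those near which some disc still has to be collapsed at scale $k$ or later, either because it has level $k$ or because smaller discs were too crowded.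

\begin{definition}
No $0$-box is bad. For $k\ge1$, a $k$-box $Q$ is \emph{bad} if at least one of the following holds:
\begin{enumerate}
\item[(P)] $B(m,2r)\cap Q\neq\emptyset$ for some big point $(m,r)$ of level $k$;
\item[(S)] $Q$ contains a bad $(k-1)$-box that is not isolated.
\end{enumerate}
Here a bad $j$-box $Q'$ is \emph{isolated} if there is no bad $j$-box $Q''$ with
\begin{equation}\label{eq:window}
2L_j<\operatorname{dist}(Q',Q'')\le10L_j .
\end{equation}
\end{definition}

The letters stand for ``primary'' and ``secondary''. An isolated bad box will be dealt with at its own scale, so it is not inherited by the next one. The window \eqref{eq:window} has two ends for two reasons. Bad boxes within $2L_j$ are tolerated because they can be collapsed together; this matters since a single disc typically makes several neighboring boxes bad. Bad boxes beyond $10L_j$ are too far away to disturb a collar of width comparable to $L_j$. What remains is a pair of bad boxes that are far enough apart to be independent.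

\begin{lemma}[Locality]\label{lem:local}
Whether a $k$-box $Q$ is bad is determined by the big points with center in $\{z:\operatorname{dist}(z,Q)\le L_k\}$. Hence badness of two $k$-boxes at distance greater than $2L_k$ is independent.
\end{lemma}

\begin{proof}
For (P), the disc $B(m,2r)$ can meet $Q$ only if $\operatorname{dist}(m,Q)\le2r\le L_k$. For (S) we argue by induction on $k$; no $0$-box is bad. We must know the badness of the $(k-1)$-boxes $Q'\subset Q$ and of those $Q''$ with $\operatorname{dist}(Q',Q'')\le10L_{k-1}$. A box $Q''$ has diameter $\sqrt2L_{k-1}$, and its badness is determined by centers within $L_{k-1}$ of it. So the relevant centers are within $(10+\sqrt2+1)L_{k-1}\le13L_{k-1}\le L_k$ of $Q$. If two $k$-boxes are at distance greater than $2L_k$, their determining regions are disjoint, and the restrictions of the marked Poisson process to disjoint regions are independent.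
\end{proof}

Let $\pi_k$ be the probability that a given $k$-box is bad. It is the same for all $k$-boxes, because the marked process is stationary and the grids of levels $0,\dots,k$ are invariant under translations by $L_k\mathbf Z^2$.

\begin{lemma}[Bad boxes are rare]\label{lem:rare}
For every $k\ge1$,
\[
\pi_k\le\varepsilon_k+K\pi_{k-1}^2,\qquad \varepsilon_k:=36\cdot10^4\,\eta\,\mathbf E[r^2;\,L_{k-1}<2r\le L_k],
\]
and $\sum_{k\ge1}\pi_k\le2\varepsilon$.
\end{lemma}

\begin{proof}
The centers relevant for (P) lie in a square of side $3L_k$, so by Markov's inequality the probability of (P) is at most $9\eta L_k^2\,\mathbf P(L_{k-1}<2r\le L_k)$. On the event in question $L_k=100L_{k-1}<200r$, so $L_k^2\le4\cdot10^4r^2$ and the bound is at most $\varepsilon_k$. Note that $\sum_k\varepsilon_k=\varepsilon$.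

If (S) holds, then some $(k-1)$-box in $Q$ and some $(k-1)$-box whose distance from it lies in $(2L_{k-1},10L_{k-1}]$ are both bad. There are $100^2$ choices for the first box. The second is offset from the first by at most $11$ grid steps in each coordinate, which leaves at most $23^2=529$ choices. So there are at most $K$ such pairs, and by Lemma~\ref{lem:local} both boxes of a given pair are bad with probability $\pi_{k-1}^2$. This proves the recursion.

We have $\pi_0=0$. If $\pi_{k-1}\le\frac1{2K}$, then $K\pi_{k-1}^2\le\frac12\pi_{k-1}\le\frac1{4K}$, so \eqref{eq:eps} gives $\pi_k\le\varepsilon+\frac1{4K}\le\frac1{2K}$. By induction $\pi_k\le\frac1{2K}$ for all $k\ge0$, and therefore $\pi_k\le\varepsilon_k+\frac12\pi_{k-1}$ for all $k\ge1$. Summing over $k\le n$ gives $\sum_{k\le n}\pi_k\le\varepsilon+\frac12\sum_{k\le n}\pi_k$, and the claim follows on letting $n\to\infty$.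
\end{proof}

\paragraph{Classes.}
By the definition of isolation, the distance between two isolated bad $j$-boxes is at most $2L_j$ or greater than $10L_j$. Write $Q\sim P$ if the distance is at most $2L_j$. This is an equivalence relation on isolated bad $j$-boxes: if $Q\sim P\sim R$, then $\operatorname{dist}(Q,R)\le(2+\sqrt2+2)L_j<10L_j$, hence $\operatorname{dist}(Q,R)\le 2L_j$. We call the union $S$ of the boxes of an equivalence class a \emph{class} at level $j$. Any two boxes of $S$ are at distance at most $2L_j$, so
\begin{equation}\label{eq:class}
\operatorname{diam}S\le(2+2\sqrt2)L_j<5L_j,\qquad\text{and distinct classes are at distance}>10L_j .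
\end{equation}

\section{Collapsing maps}\label{sec:collapse}

We now define the map $\Phi_j$, which collapses a neighborhood of each class at level $j$ to a point and is the identity away from the classes. Fix $j\ge1$. For a class $S$ at level $j$ let $h_S(y)=\operatorname{dist}(y,S)$, let $c_S\in S$ be the lexicographically smallest lower-left corner of its boxes, and put
\[
\varphi_S(y)=c_S+\theta_j(h_S(y))\,(y-c_S),\qquad \theta_j(h)=\min\bigl(1,\max(0,h/L_j-3)\bigr).
\]
Then $\varphi_S\equiv c_S$ on $\{h_S\le3L_j\}$ and $\varphi_S=\mathrm{id}$ on $\{h_S\ge4L_j\}$; the set $\{3L_j\le h_S\le4L_j\}$ is the \emph{collar} of $S$ (Figure~\ref{fig:collar}).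

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.36cm,y=0.36cm]
\draw[dashed,rounded corners=1.8cm] (-5,-5) rectangle (7,7);
\fill[gray!25,rounded corners=1.44cm] (-4,-4) rectangle (6,6);
\fill[white,rounded corners=1.08cm] (-3,-3) rectangle (5,5);
\draw[rounded corners=1.44cm] (-4,-4) rectangle (6,6);
\draw[rounded corners=1.08cm] (-3,-3) rectangle (5,5);
\fill[gray!60] (0,0) rectangle (2,2);
\draw (0,0) rectangle (2,2);
\draw (1,0) -- (1,2);
\draw (0,1) -- (2,1);
\draw[thick] (1.1,1.1) circle (0.8);
\draw[thin] (1.85,1.3) -- (2.9,1.7);
\fill (0,0) circle (2pt);
\node at (-0.9,-0.5) {\small $c_S$};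
\node at (-0.8,1.3) {\small $S$};
\node at (3.4,1.8) {\small $B$};
\node at (1,-1.7) {\small $\varphi_S\equiv c_S$};
\node[right] at (7.6,6) {\small dashed: $h_S=5L_j$};
\node[right] at (7.6,4) {\small light gray: the collar $3L_j\le h_S\le4L_j$};
\node[right] at (7.6,2) {\small beyond the collar: $\varphi_S=\mathrm{id}$};
\end{tikzpicture}
\caption{A class $S$ of four isolated bad $j$-boxes (dark), made bad by a disc $B=B(m,2r)$ of level $j$. The map $\varphi_S$ sends everything inside the collar to the point $c_S$ and interpolates to the identity across the collar. The regions $\{h_S<5L_j\}$ of different classes are disjoint.}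
\label{fig:collar}
\end{figure}

If $h_S(y')\le4L_j$, then $|y'-c_S|\le9L_j$ by \eqref{eq:class}. Consequently $|\varphi_S(y')-y'|\le9L_j$, and as in Section~\ref{sec:idea}, for every $y$,
\[
|\varphi_S(y)-\varphi_S(y')|\le\theta_j(h_S(y))\,|y-y'|+|\theta_j(h_S(y))-\theta_j(h_S(y'))|\,|y'-c_S|\le10\,|y-y'| ,
\]
because $\theta_j\circ h_S$ is $1/L_j$-Lipschitz. If $h_S>4L_j$ at both points, then $\varphi_S$ fixes both. So $\varphi_S$ is $10$-Lipschitz.

By \eqref{eq:class} the sets $\{h_S<5L_j\}$ are disjoint for distinct classes. Define $\Phi_j=\varphi_S$ on $\{h_S<5L_j\}$ for each class $S$ at level $j$, and $\Phi_j=\mathrm{id}$ elsewhere. The sets $\{h_S<5L_j\}$, together with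
\[
U_j=\{y: h_S(y)>4L_j\text{ for all classes }S\text{ at level }j\},
\]
are open ($U_j$ because every bounded region meets only finitely many $j$-boxes), they cover the plane, and on each of them $\Phi_j$ is $10$-Lipschitz; on $U_j$ it is the identity. A rectifiable curve can be cut into finitely many pieces each contained in one of these sets, by the Lebesgue number lemma. Hence
\begin{equation}\label{eq:length}
\operatorname{length}(\Phi_j\circ\gamma)\le10\operatorname{length}(\gamma)\quad\text{for every rectifiable curve }\gamma .
\end{equation}
Moreover $|\Phi_j(y)-y|\le9L_j$. Now put $\Psi_0=\mathrm{id}$ and $\Psi_j=\Phi_j\circ\Psi_{j-1}$. For $j\ge1$,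
\begin{equation}\label{eq:shift}
|\Psi_{j-1}(y)-y|\le\sum_{1\le i<j}9L_i\le9L_j\sum_{i\ge1}100^{-i}=\frac{L_j}{11}.
\end{equation}
So when $\Phi_j$ acts, all earlier maps together have moved points by only a small fraction of the collar width. The next lemma says that the disc $B(m,2r)$ of every big point gets collapsed by some $\Phi_j$, provided it does not meet a box that is still bad at the final scale.

\begin{lemma}[Constancy]\label{lem:const}
Let $(m,r)$ be a big point of level $k\le n$, let $B=B(m,2r)$, and suppose that no bad $n$-box meets $B$. Then $\Psi_{n-1}$ is constant on $B$.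
\end{lemma}

\begin{proof}
For $i\ge k$ consider the statement $\mathcal P_i$: every $i$-box meeting $B$ is bad. $\mathcal P_k$ holds by (P), and $\mathcal P_n$ fails by hypothesis, since some $n$-box meets $B$. So $k<n$, and there is $j\in\{k,\dots,n-1\}$ such that $\mathcal P_j$ holds and $\mathcal P_{j+1}$ fails. This is the scale at which $B$ is collapsed. Take a $(j+1)$-box $Q$ that meets $B$ and is not bad, a point $x\in Q\cap B$, and the $j$-box $Q'\subset Q$ containing $x$. By $\mathcal P_j$, $Q'$ is bad. It is isolated, since otherwise $Q$ would be bad by (S). Let $S$ be the class of $Q'$. As $x\in S$ and $\operatorname{diam}B=4r\le2L_k\le2L_j$, we have $B\subset\{h_S\le2L_j\}$. By \eqref{eq:shift}, $\Psi_{j-1}(B)\subset\{h_S\le3L_j\}$, where $\Phi_j\equiv c_S$. So $\Psi_j$ is constant on $B$, and hence so is $\Psi_{n-1}=\Phi_{n-1}\circ\cdots\circ\Phi_{j+1}\circ\Psi_j$.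
\end{proof}

Next we bound the stretching of short segments. The map $\Phi_j$ can stretch only in the collars, so we record whether $x$ is near one: for $j\ge1$ let
\[
E_j(x)=\{\text{there is a bad }j\text{-box }Q\text{ with }2.8L_j\le\operatorname{dist}(x,Q)\le4.2L_j\},
\]
and for $n\ge1$ let
\[
D_n(x)=\prod_{1\le j<n}\bigl(1+9\cdot\mathbf 1_{E_j(x)}\bigr).
\]

\begin{lemma}[Distortion]\label{lem:dist}
Let $n\ge1$. If $|x-y|\le L_0$, then
\[
|\Psi_{n-1}(x)-\Psi_{n-1}(y)|\le D_n(x)\,|x-y| .
\]
Moreover, $D_n(x)$ is determined by the big points with center in $B(x,7L_{n-1})$, and $\mathbf E[D_n(x)^4]\le2$ for every $x\in\mathbf R^2$.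
\end{lemma}

\begin{proof}
Let $\gamma_j$ be the image of the segment $[x,y]$ under $\Psi_j$, regarded as a curve, so that $\gamma_j=\Phi_j\circ\gamma_{j-1}$. Suppose first that $\gamma_{j-1}$ meets no collar at level $j$. Then it lies in the union of the pairwise disjoint open sets $U_j$ and $\{h_S<3L_j\}$, $S$ a class at level $j$. By connectedness it lies in one of them, and there $\Phi_j$ is the identity or constant; so $\operatorname{length}(\gamma_j)\le\operatorname{length}(\gamma_{j-1})$. Now suppose that $\gamma_{j-1}$ meets the collar of some $S$. Then the length grows at most by the factor $10$, by \eqref{eq:length}. In this case there is $z\in[x,y]$ such that $z'=\Psi_{j-1}(z)$ satisfies $3L_j\le h_S(z')\le4L_j$, and $|z'-x|\le|z'-z|+|z-x|\le L_j/11+L_0\le0.2L_j$. So $2.8L_j\le\operatorname{dist}(x,S)\le4.2L_j$, and the box of $S$ nearest to $x$ shows that $E_j(x)$ occurs. Multiplying over $1\le j<n$ gives $\operatorname{length}(\gamma_{n-1})\le D_n(x)|x-y|$, which implies the first claim.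

If $Q$ is as in the definition of $E_j(x)$, then by Lemma~\ref{lem:local} its badness is determined by big points whose center $z$ satisfies
\[
1.8L_j\le|z-x|\le(4.2+\sqrt2+1)L_j\le7L_j .
\]
This proves the second claim. Since $7L_j<1.8L_{j+1}$, these annuli are disjoint for different $j$, and so the events $E_j(x)$, $j\ge1$, are independent. The $j$-boxes within distance $4.2L_j$ of $x$ lie in a square of side $10.4L_j$, so there are at most $108$ of them and $\mathbf P(E_j(x))\le108\,\pi_j$. With Lemma~\ref{lem:rare},
\[
\mathbf E[D_n(x)^4]=\prod_{1\le j<n}\bigl(1+(10^4-1)\,\mathbf P(E_j(x))\bigr)\le\exp\Bigl(9999\cdot108\sum_{j\ge1}\pi_j\Bigr)\le\exp(9999\cdot216\,\varepsilon)\le2 ,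
\]
because $9999\cdot216<2.2\cdot10^6$ and $\varepsilon\le1/(4K)<5\cdot10^{-8}$, so that the last exponent is at most $0.11$.
\end{proof}

\section{Test functions and the proof of Theorem~\ref{thm:A}}\label{sec:proof}

For $n\ge1$ let
\[
g_n(y)=\min\bigl(1,\max(0,2-|y|/(2L_n))\bigr),\qquad f_n=g_n\circ\Psi_{n-1}.
\]
The function $g_n$ is $\frac1{2L_n}$-Lipschitz, equal to $1$ on $|y|\le2L_n$ and to $0$ on $|y|\ge4L_n$. So by \eqref{eq:shift}
\begin{equation}\label{eq:range}
f_n=1\ \text{ on }|x|\le1.9L_n,\qquad f_n=0\ \text{ on }|x|\ge4.1L_n .
\end{equation}

\paragraph{Good scales.}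
We first show that, at all but finitely many scales, no disc of comparable or larger size and no bad box interferes with $f_n$. Let $G_k$ be the event that $B(m,2r)\cap B(0,5L_k)\ne\emptyset$ for some big point $(m,r)$ of level $k$. Such a point has $|m|\le6L_k$, so
\[
\mathbf P(G_k)\le36\pi\eta L_k^2\,\mathbf P(L_{k-1}<2r\le L_k)\le144\cdot10^4\,\pi\eta\,\mathbf E[r^2;\,L_{k-1}<2r\le L_k],
\]
using $L_k<200r$ again. Let $G_k'$ be the event that some bad $k$-box meets $B(0,7L_k)$. The $k$-boxes meeting this disc lie in a square of side $16L_k$, so $\mathbf P(G_k')\le256\,\pi_k$. Both bounds are summable, the first because $\mathbf E[r^2]<\infty$ and the second by Lemma~\ref{lem:rare}. By Borel--Cantelli there is almost surely a finite (random) $n_0\ge1$ such that neither $G_k$ nor $G_k'$ occurs for any $k\ge n_0$.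

\begin{lemma}[Edges at big points cost nothing]\label{lem:big}
Suppose that $n_0<\infty$, and let $n\ge n_0$. Then $f_n$ is constant on $B(m,2r)$ for every big point $(m,r)$, and $f_n(x)=f_n(y)$ for every edge $\langle x,y\rangle$ with at least one big endpoint.
\end{lemma}

\begin{proof}
If $B(m,2r)$ misses $B(0,5L_n)$, then $f_n=0$ on it by \eqref{eq:range}. Suppose that it meets $B(0,5L_n)$. If its level $k$ exceeded $n$, the disc would meet $B(0,5L_k)$ and $G_k$ would occur, which is impossible because $k>n\ge n_0$. So its level is at most $n$, its diameter is $4r\le2L_n$, and it is contained in $B(0,7L_n)$. As $G_n'$ does not occur, no bad $n$-box meets it. Lemma~\ref{lem:const} shows that $\Psi_{n-1}$, hence $f_n$, is constant on it.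

For the second claim, let $\langle m_i,m_j\rangle$ be an edge with a big endpoint, labeled so that $r_i\ge r_j$. Then $m_i$ is big and $|m_i-m_j|\le r_i+r_j\le2r_i$, so both endpoints lie in $B(m_i,2r_i)$.
\end{proof}

\paragraph{Energy per scale.}
By Lemma~\ref{lem:big}, for $n\ge n_0$ the function $f_n$ varies only across edges $\langle x,y\rangle$ joining two small points, and these satisfy $|x-y|\le2R_0=L_0\le L_n/100$. If $f_n(x)\ne f_n(y)$ on such an edge, then
\begin{equation}\label{eq:annulus}
1.8L_n\le|x|,|y|\le4.2L_n ,
\end{equation}
since otherwise both endpoints would satisfy $|\cdot|\le1.9L_n$ or both $|\cdot|\ge4.1L_n$, against \eqref{eq:range}. By Lemma~\ref{lem:dist} and the Lipschitz bound for $g_n$, such an edge contributes at most $\frac{1}{4L_n^2}D_n(x)^2L_0^2$. So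
\begin{equation}\label{eq:Y}
\mathcal E(f_n)\le Y_n:=\frac{L_0^2}{4L_n^2}\sum_{(x,y)}D_n(x)^2\qquad(n\ge n_0),
\end{equation}
where the sum is over ordered pairs of distinct small points with $1.8L_n\le|x|\le4.2L_n$ and $|x-y|\le L_0$. The variable $Y_n$ is defined by this formula for every $n\ge1$.

\begin{lemma}\label{lem:mean}
For every $n\ge1$, $\mathbf E[Y_n]\le C_0:=8\pi^2\eta^2L_0^4$.
\end{lemma}

\begin{proof}
The variable $D_n(x)$ depends only on big points, which are independent of the small points, and $\mathbf E[D_n(x)^2]\le\mathbf E[D_n(x)^4]\le2$ since $D_n\ge1$. The small points form a Poisson process of intensity at most $\eta$. The annulus in question has area $14.4\,\pi L_n^2\le16\pi L_n^2$. Conditioning on the big points and applying the two-point Mecke formula to the small ones, we get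
\[
\mathbf E[Y_n]\le\frac{L_0^2}{4L_n^2}\cdot\eta^2\cdot16\pi L_n^2\cdot\pi L_0^2\cdot2=C_0 .\qedhere
\]
\end{proof}

This is where the dimension enters: the $L_n^{-2}$ from the slope of the cutoff is balanced by the area $L_n^2$. The energies are merely bounded in mean, and as in Section~\ref{sec:idea}, averaging over scales finishes the proof. By Lemma~\ref{lem:mean} and Fatou's lemma,
\begin{equation}\label{eq:fatou}
\liminf_{N\to\infty}\frac1N\sum_{n\le N}Y_n<\infty\quad\text{almost surely}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix a configuration for which \eqref{eq:fatou} holds, $n_0<\infty$, the point set is locally finite and $\Gamma$ is locally finite. Let $o$ be any vertex. Choose $N_1\ge n_0$ with $|o|\le L_{N_1}$, and for $N>N_1$ set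
\[
F_N=\frac1{N-N_1}\sum_{n=N_1+1}^{N}f_n .
\]
By \eqref{eq:range}, $F_N(o)=1$, and $F_N$ vanishes at all vertices with $|x|\ge4.1L_N$; so it has finite support. The ranges in \eqref{eq:annulus} are disjoint for different $n$, because $4.2L_n<1.8L_{n+1}$. So each edge sees at most one of the functions $f_n$, $N_1<n\le N$, vary, and
\begin{equation}\label{eq:FN}
\mathcal E(F_N)=\frac1{(N-N_1)^2}\sum_{n=N_1+1}^N\mathcal E(f_n)\le\frac{N}{(N-N_1)^2}\cdot\frac1N\sum_{n\le N}Y_n .
\end{equation}
By \eqref{eq:fatou} the $\liminf$ of the right-hand side as $N\to\infty$ is $0$. If the component of $o$ is infinite, restrict $F_N$ to it, which does not increase the energy, and apply \eqref{eq:dirichlet} with $A$ the set of its vertices in $\{|x|<4.1L_N\}$: the walk is recurrent. On finite components it is trivially recurrent. As $o$ was arbitrary, the theorem follows.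
\end{proof}

\begin{remark}
Neither the existence of an $\infty$-cluster nor any property of moments above the second was used. The finite second moment was used for local finiteness, for the choice \eqref{eq:eps} of $R_0$, and for $\sum_k\mathbf P(G_k)<\infty$. The Poisson assumption was used through independence over disjoint regions and of small and big points, and through the Mecke formula.
\end{remark}

\section{Range, weights and rate: proof of Theorem~\ref{thm:B}}

\begin{proof}[Proof of (1)]
By the Mecke formula, applied to the marked process, it suffices to add a vertex at $x$ with radius $s$ to the process and to study its degree. The degree is the number of marked points $(y,r)$ with $|x-y|\le s+r$, a Poisson variable with mean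
\[
\eta\int_{\mathbf R^2}\mathbf P(|y-x|\le s+r)\,dy=\eta\pi\,\mathbf E[(s+r)^2] .
\]
If $\mathbf E[r^2]=\infty$, the mean is infinite and the degree is almost surely infinite, so the expected number of vertices of finite degree in any bounded region is $0$. If $\mathbf E[r^2]<\infty$, the degree is almost surely finite, and the expected number of vertices of infinite degree in any bounded region is $0$. Together with Theorem~\ref{thm:A} this proves (1).
\end{proof}

\begin{proof}[Proof of (2)]
Fix a configuration as in the proof of Theorem~\ref{thm:A}, and take any conductances as in (2). By Lemma~\ref{lem:big}, edges with a big endpoint contribute $0$ to the energy of $F_N$ whatever their conductances. Every edge joining two small points has conductance at most $\psi(R_0)$. So the energy of $F_N$ is at most $\psi(R_0)$ times the right-hand side of \eqref{eq:FN}, with $\liminf$ equal to $0$, and \eqref{eq:dirichlet} gives recurrence of infinite components; finite ones are trivially recurrent. The exceptional null set does not depend on the conductances.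
\end{proof}

For the rate we need an upper bound on $\frac1N\sum_{n\le N}Y_n$ for all large $N$ and with a deterministic constant, where \eqref{eq:fatou} gives only a random bound along a subsequence. The reason that this is possible is that $Y_n$ looks at the configuration only near the annulus \eqref{eq:annulus}.

\begin{lemma}\label{lem:lln}
The variables $Y_1,Y_2,\dots$ are independent and $\sup_n\mathbf E[Y_n^2]<\infty$. Consequently, almost surely,
\[
\limsup_{N\to\infty}\frac1N\sum_{n\le N}Y_n\le C_0 .
\]
\end{lemma}

\begin{proof}
The points entering the sum in \eqref{eq:Y} lie within $L_0\le L_n/100$ of the annulus $\{1.8L_n\le|z|\le4.2L_n\}$. By Lemma~\ref{lem:dist}, the factors $D_n(x)$ are determined by big points within $7L_{n-1}=0.07L_n$ of it. So $Y_n$ is determined by the points of the marked process in $\{1.7L_n\le|z|\le4.3L_n\}$. These annuli are disjoint, and independence follows.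

For the second moment, condition on the small points. For any $x,x'$, the Cauchy--Schwarz inequality and Lemma~\ref{lem:dist} give
\[
\mathbf E[D_n(x)^2D_n(x')^2]\le\bigl(\mathbf E[D_n(x)^4]\,\mathbf E[D_n(x')^4]\bigr)^{1/2}\le2 .
\]
Hence $\mathbf E[Y_n^2]\le2\,\bigl(\tfrac{L_0^2}{4L_n^2}\bigr)^2\,\mathbf E[T_n^2]$, where $T_n$ is the number of pairs in the sum \eqref{eq:Y}. Let $I$ be the set of $0$-boxes that meet $B(0,4.2L_n)$, and for $i\in I$ let $\mu_i$ be the number of small points in the $3\times3$ block of $0$-boxes centered at $i$. If $x$ lies in the box $i$ and $|x-y|\le L_0$, then $y$ lies in this block. So $T_n\le\sum_{i\in I}\mu_i^2$, and by Cauchy--Schwarz $\mathbf E[T_n^2]\le|I|\sum_{i\in I}\mathbf E[\mu_i^4]=|I|^2\,\mathbf E[\mu^4]$, where $\mu$ is a Poisson variable with mean at most $9\eta L_0^2$, the same for all $n$. The boxes of $I$ lie in a square of side $2(4.2L_n+L_0)\le10L_n$, so $|I|\le100L_n^2/L_0^2$. Altogether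
\[
\mathbf E[Y_n^2]\le2\cdot25^2\,\mathbf E[\mu^4]<\infty .
\]
The last claim follows from Kolmogorov's law of large numbers and Lemma~\ref{lem:mean}.
\end{proof}

\begin{proof}[Proof of (3)]
Fix a configuration as in the proof of Theorem~\ref{thm:A} that also has an $\infty$-cluster and satisfies the conclusion of Lemma~\ref{lem:lln}. Let $o$ be a vertex of the $\infty$-cluster, and for $R>|o|$ write $\mathcal R(R)=R_{\rm eff}(o\leftrightarrow\{x:|x|\ge R\})$. With $N_1$ and $F_N$ as before, $F_N(o)=1$ and $F_N=0$ on $|x|\ge5L_N$. So \eqref{eq:dirichlet} and \eqref{eq:FN} give, for $N>N_1$,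
\[
0<\frac1{\mathcal R(5L_N)}\le\mathcal E(F_N)\le\frac{1}{(N-N_1)^2}\sum_{n\le N}Y_n ,
\]
and therefore, by Lemma~\ref{lem:lln},
\[
\liminf_{N\to\infty}\frac{\mathcal R(5L_N)}{N}\ge\liminf_{N\to\infty}\Bigl(\frac{N-N_1}{N}\Bigr)^2\Bigl(\frac1N\sum_{n\le N}Y_n\Bigr)^{-1}\ge\frac1{C_0}.
\]
By \eqref{eq:dirichlet}, $\mathcal R(R)$ is nondecreasing in $R$, as a larger $R$ admits more functions $F$. If $5L_N\le R<5L_{N+1}$, then for large $N$
\[
\frac{\mathcal R(R)}{\log R}\ge\frac{\mathcal R(5L_N)}{N}\cdot\frac{N}{\log(5L_{N+1})},
\]
and $\log(5L_{N+1})/N\to\log100$. Therefore
\[
\liminf_{R\to\infty}\frac{\mathcal R(R)}{\log R}\ \ge\ c:=\frac1{C_0\log100},\qquad C_0=8\pi^2\eta^2(2R_0)^4 .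
\]
The constant $R_0$ depends only on $\eta$ and the law of $r$, so $c$ is deterministic, and the bound holds for every vertex $o$ of the $\infty$-cluster at once.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Heat Kernel Estimates for Random Walks on Some Kinds of One-dimensional Continuum Percolation Clusters}, doi:10.3836/tjm/1313074443,
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.3836%2Ftjm%2F1313074443&isResultClick=True}.
\end{thebibliography}

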